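# Isoperimetric curves and a zero of the density

## 1. Densities, regions, boundaries and four auxiliary functions

Throughout, $r=|x|$ is the distance to the origin in the plane, $(r,\theta)$ are polar coordinates with unit vectors $e_r,e_\theta$, $B_r$ is the open disc of radius $r$ centered at $0$, and $C_r=\partial B_r$. Length is $\mathcal H^1$ and area is $dA$.

**Definition 1 (density, weighted area).** A density on the plane is a function, positive away from the origin (where it may vanish), used to weight both perimeter and area. Ours are radial: $w=\Psi(r)=e^{\psi(r)}$, smooth and positive for $r>0$, continuous at the origin, with $\Psi(0)=0$. The weighted area of a measurable set $E$ is $|E|_w=\int_E w\,dA$.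

*Example.* For $w=r^p$ with $p>0$ we have $|B_R|_w=2\pi\int_0^R\rho^{p+1}d\rho=\frac{2\pi R^{p+2}}{p+2}$.

**Definition 2 (region, weighted perimeter).** A region is a measurable set modulo null sets. Its weighted perimeter is
$$P(E)=\sup\Big\{\int_E \operatorname{div}X\,dA:\ X\in C^1_c(\mathbb R^2\setminus\{0\};\mathbb R^2),\ |X|\le w\Big\}.$$

Since $w$ is bounded below by a positive constant on compact subsets of $\mathbb R^2\setminus\{0\}$, a set with $P(E)<\infty$ has locally finite perimeter there in the usual sense. De Giorgi's theorem gives the reduced boundary $\partial^*E\subset\mathbb R^2\setminus\{0\}$, the outward unit normal $n$, the formula $\int_E\operatorname{div}X\,dA=\int_{\partial^*E}X\cdot n\,d\mathcal H^1$, and $P(E)=\int_{\partial^*E}w\,d\mathcal H^1$. We write $P(E;S)=\int_{\partial^*E\cap S}w\,d\mathcal H^1$. If the boundary of $E$ is a piecewise smooth curve $C$ with $E$ on one side, this is $\int_Cw\,ds$.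

*Example.* With $w=r^p$, the half-disc $\{r<R,\ x_1>0\}$ has $P=\pi R^{p+1}+\int_{-R}^R|t|^p\,dt=\pi R^{p+1}+\frac{2R^{p+1}}{p+1}$. The straight part runs through the origin, where length is cheap.

**Definition 3 (inside, outside, boundary).** Let $U$ be the open set of points near which $E$ has full measure, $V$ the open set of points near which the complement of $E$ has full measure, and $\partial E=\mathbb R^2\setminus(U\cup V)$.

*Example.* If $E$ is $B_1$ minus a line segment, then $U=B_1$, $\partial E=C_1$, and $V$ is the rest: a null set is not seen.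

**Definition 4 (isoperimetric region and curve).** A region $E$ with $0<|E|_w<\infty$ is isoperimetric if $P(E)\le P(F)$ for all regions $F$ with $|F|_w=|E|_w$. Its boundary $\partial E$ is an isoperimetric curve, and the curve passes through the origin if $0\in\partial E$.

So there are three cases: $0\in U$, $0\in V$, or $0\in\partial E$. *Example.* A centered disc has $0\in U$, a centered annulus has $0\in V$, and a disc whose bounding circle contains the origin has $0\in\partial E$.

**Definition 5 (Hyp).** The density satisfies (Hyp) if $\psi$ is smooth on $(0,\infty)$, $\psi'>0$, $\psi''<0$, and $\psi(r)\to-\infty$ as $r\to0^+$.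

*Example.* $w=r^p$ satisfies it: $\psi'=p/r$, $\psi''=-p/r^2$. So does $w=re^r$: $\psi'=1+1/r$, $\psi''=-1/r^2$. The density $re^{r^2}$ does not, since $\psi''=-1/r^2+2$ is positive for large $r$.

**Definition 6 (auxiliary functions).** Put
$$h=\psi'+\frac1r,\qquad b(r)=r\,w(r),\qquad a(r)=\int_0^rb(\rho)\,d\rho,\qquad F=\frac ab. \tag{1}$$

Thus $P(B_r)=2\pi b(r)$, $|B_r|_w=2\pi a(r)$, and $F(r)$ is the ratio of area to perimeter for centered discs. *Example.* For $w=r^p$: $h=\frac{p+1}r$, $b=r^{p+1}$, $a=\frac{r^{p+2}}{p+2}$, $F=\frac r{p+2}$.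

**Elementary facts under (Hyp).** The function $h$ is strictly decreasing and $h>1/r$. Also $b'=w+r\psi'w=hb$ and $b(0^+)=0$, so $b(r)=\int_0^rhb\,d\rho>h(r)\int_0^rb\,d\rho=h(r)a(r)$. Hence
$$hF<1,\qquad F'=1-\frac{ab'}{b^2}=1-hF>0 .$$
Since $w$ is increasing, $a(r)=\int_0^r\rho w\,d\rho\le\frac{r^2}2w(r)$, so $0<F\le r/2$ and $F(0^+)=0$. Finally $|B_r|_w=2\pi a(r)$ increases from $0$ to $\infty$, so every $A>0$ is $|B_R|_w$ for exactly one $R$.

## 2. The conjecture about curves through the zero of the density

In the plane with density $r^p$, $p>0$, it is known that an isoperimetric curve is a circle through the origin. The paper "Isoperimetric regions in the plane with density $r^p$", http://nyjm.albany.edu/j/2010/16-4v.pdf, poses the following.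

**Conjecture.** Consider a plane with smooth radial density $\Psi(r)=e^{\psi(r)}$ except that $\Psi(0)=0$. If $\psi'>0$ and $\psi''<0$ for all $r>0$, an isoperimetric curve must pass through the origin.

The densities meant are those with (Hyp), and the claim is: for every prescribed weighted area for which an isoperimetric region exists, every isoperimetric curve enclosing that area passes through the origin. Existence is not part of the claim. In plain words: length is free at the origin and becomes more expensive outward, at a decreasing logarithmic rate. Must an optimal fence use the free point?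

## 3. Circles compared by hand

**The density $r$.** A centered disc of radius $R$ has $A=\frac{2\pi}3R^3$ and $P=2\pi R^2$. The circle $r=d\cos\theta$ of diameter $d$ through the origin has $ds=d\,d\theta$, so
$$P=\int_{-\pi/2}^{\pi/2}d^2\cos\theta\,d\theta=2d^2,\qquad A=\int_{-\pi/2}^{\pi/2}\frac{d^3\cos^3\theta}3\,d\theta=\frac{4d^3}9 .$$
Equal areas mean $d^3=\frac{3\pi}2R^3$, so the circle through the origin costs $2(\frac{3\pi}2)^{2/3}R^2$. This is less than $2\pi R^2$, because $(\frac{3\pi}2)^2<\pi^3$, that is, $\frac94<\pi$.

**Centered circles are never optimal.** Assume (Hyp) and perturb $C_R$ to $r(\theta)=R+\varepsilon\cos\theta+c(\varepsilon)$, with $c$ chosen so that the enclosed area $\int_0^{2\pi}a(r)\,d\theta$ stays equal to $2\pi a(R)$. The derivative of the area in $c$ is $2\pi b(R)\neq0$, so $c$ is smooth with $c(0)=0$, and $c'(0)=0$ since $\int\cos\theta\,d\theta=0$. Writing $c=\eta\varepsilon^2+O(\varepsilon^3)$, the $\varepsilon^2$ terms give $2\pi b\eta+\frac\pi2b'=0$, that is, $\eta=-\frac h4$ at $R$. The perimeter is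
$$\int_0^{2\pi}w(r)\sqrt{r^2+r'^2}\,d\theta=\int_0^{2\pi}\Big(b(r)+\frac{w(r)}{2r}r'^2\Big)d\theta+O(\varepsilon^4),$$
so its change divided by $\pi\varepsilon^2$ tends to
$$2b'\eta+\tfrac12b''+\frac w{2R}=-\tfrac12bh^2+\tfrac12b(h'+h^2)+\frac b{2R^2}=\tfrac12b\Big(h'+\frac1{R^2}\Big)=\tfrac12\,b(R)\,\psi''(R)<0 .$$

This computation speaks for the conjecture, and it shows where the obvious attempt to disprove it stops. To disprove it by comparison, one would exhibit a region with the origin inside that beats every region with the origin on its boundary. The explicit candidate is the centered disc, but it is itself beaten by regions close to it, so it is never the minimizer. A minimizer with the origin inside would have no simple formula. Moreover, beating one particular curve through the origin says nothing about the others. We need a statement about all optimal curves through the origin at once.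

## 4. The angle swept by a curve through the origin

**The constraint at the origin.** Suppose for a moment that $\partial E\setminus\{0\}$ is smooth and that, along it, the normal makes the angle $\gamma$ with $e_r$. Step 9 will show that there is a constant $H$ such that $b\cos\gamma-Ha$ is constant on each component of the curve. If a component runs into the origin, then $a$ and $b$ tend to $0$ there, so the constant is $0$ and
$$\cos\gamma=H\,F(r).$$
At the point farthest from the origin, at distance $r_0$ say, $\cos\gamma=1$, so $H=1/F(r_0)$. The whole shape of the curve is then determined by $r_0$. Since $|d\theta|=\cot|\gamma|\,|dr|/r$, the polar angle swept from the origin to the farthest point is the following quantity.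

**Definition 7 (swept angle).** For $r_0>0$,
$$\Theta(r_0)=\int_0^{r_0}\frac{F(r)}{\sqrt{F(r_0)^2-F(r)^2}}\,\frac{dr}r . \tag{2}$$

It is finite under (Hyp): near $0$ use $F\le r/2$, and near $r_0$ use $F'(r_0)>0$. *Example.* For $w=r^p$, substitute $u=r/r_0$: $\Theta=\int_0^1\frac{du}{\sqrt{1-u^2}}=\frac\pi2$ for every $r_0$. The curve is $\cos\gamma=r/r_0$, which is the circle $r=r_0\cos\theta$: between angles $-\frac\pi2$ and $\frac\pi2$ it leaves the origin and comes back.

The total angle $2\Theta(r_0)$ cannot exceed $2\pi$ once we know that the curve stays in a slit plane. But if $F$ is nearly constant over a long range of radii, as for $re^r$ where $F\to1$, then $\cos\gamma$ is nearly $1$ there, the curve runs almost along circles, and $\Theta(r_0)$ is at least of size $\log r_0$. So a curve through the origin can be excluded by a computation with $F$ alone, without finding any minimizer. To say where the curve lies, we shall symmetrize.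

**Definition 8 (circular symmetrization).** For a region $E$ let $\ell(r)=\mathcal H^1(E\cap C_r)$, $\alpha(r)=\frac{\ell(r)}{2r}\in[0,\pi]$, and $E^*=\{|\theta|<\alpha(r)\}$, with $\theta\in(-\pi,\pi]$.

*Example.* For $E=\{1<r<2,\ 0<\theta<\frac\pi2\}$ we get $E^*=\{1<r<2,\ |\theta|<\frac\pi4\}$. A disc with the origin on its boundary is rotated so that its center lies on the positive $x$-axis.

Here are the results.

**Theorem 1.** The densities
$$\Psi_0(r)=\frac1{\log(1+1/r)},\qquad\Psi_1(r)=r\,e^r$$
satisfy (Hyp), and isoperimetric regions exist for every area. For $\Psi_0$ and every $A>0$, and for $\Psi_1$ and every $A\ge|B_{126}|_w$, every isoperimetric region of area $A$ contains a neighborhood of the origin (up to a null set). So no isoperimetric curve of area $A$ passes through the origin. Moreover, at least one isoperimetric region of area $A$ is the interior of a single smooth Jordan curve around the origin. In particular, the conjecture is false.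

The "moreover" shows that nothing changes if one admits only regions bounded by nice curves, or only Jordan domains: the minimum over the smaller class is the same, so minimizers in the smaller class are minimizers here.

**Theorem 2.** Assume (Hyp). Suppose an isoperimetric curve enclosing area $A=|B_R|_w$ passes through the origin. Then there is $r_0>R$ with $\Theta(r_0)\le\pi$. If moreover $r\psi'(r)\to p\in[0,\infty)$ as $r\to0$, then for this $r_0$
$$\frac\pi{2(p+1)}\le\Theta(r_0)\le\pi-\frac\pi{2(p+1)} .$$

These conditions are necessary; no claim is made that they are sufficient.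

**Theorem 3.** Assume (Hyp) and that $r\psi'$ is nondecreasing. Let $E$ be isoperimetric.

- (a) $0\notin V$.
- (b) If $0\in U$, then $E^*$ is isoperimetric and is the interior of one smooth Jordan curve around $0$.
- (c) If moreover $r\psi'\to0$ as $r\to0$, then $0\in U$ (for every area).

**Theorem 4.** Assume (Hyp), and $\psi'(tr)/\psi'(r)\to t^{a_*-1}$ as $r\to\infty$ for all $t>0$, for some $a_*\in(0,1]$. If $a_*>\frac12$, or if $r\psi'\to p\in[0,\infty)$ at $0$ and $a_*>\frac p{2p+1}$, then isoperimetric regions exist for all areas, and for all sufficiently large areas no isoperimetric curve passes through the origin. In particular ($a_*=1$) this holds if $\lim_{r\to\infty}\psi'>0$, e.g. for $e^{qr}\Psi$ with $q>0$ and any $\Psi$ satisfying (Hyp).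

*Example for the hypothesis of Theorem 4.* For $\Psi=re^{r^s}$ with $0<s\le1$ we have $\psi'=\frac1r+sr^{s-1}$, which is positive and strictly decreasing, $\psi\to-\infty$ at $0$, $a_*=s$, and $r\psi'=1+sr^s\to1=p$ at $0$. The theorem applies when $s>\frac13$.

## 5. Facts about sets of finite perimeter

The proof uses the following textbook facts, all in $\mathbb R^2\setminus\{0\}$.

- (F1) Gauss–Green holds on $\partial^*E$, also after cutting with circles: for almost every $r$, cutting $E$ along $C_r$ adds exactly the boundary piece $E\cap C_r$. In particular $P(E\cap B_r)=P(E;B_r)+w(r)\ell(r)$ for a.e. $r$.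
- (F2) A sequence of sets with bounded Euclidean perimeter on each compact set has a subsequence converging in $L^1_{loc}$. The functional $P$ is lower semicontinuous under this convergence, because it is a supremum of continuous functionals.
- (F3) A set with $P(E)=0$ is null or has null complement, because $\mathbb R^2\setminus\{0\}$ is connected. The closure of $\partial^*E$ in $\mathbb R^2\setminus\{0\}$ is $\partial E\setminus\{0\}$.
- (F4) Coarea and slicing: $\int_{\partial^*E}g(r)\,d\mathcal H^1\ge\int g(r)\,\#(\partial^*E\cap C_r)\,dr$ for $g\ge0$. For a.e. $r$ the number of boundary points is at least $2$ if $0<\ell(r)<2\pi r$.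
- (F5) Coarea for a function $\alpha$ of bounded variation on an interval: $|D\alpha|(B)=\int_{\mathbb R}|D1_{\{\alpha>t\}}|(B)\,dt$ for Borel sets $B$.
- (F6) If $G$ is a set whose boundary away from $0$ is contained in a set $S$, with $S$ of locally finite length in $\mathbb R^2\setminus\{0\}$, then $P(G)\le\int_Sw\,d\mathcal H^1$.
- (F7) Tamanini's theorem (Boundaries of Caccioppoli sets with Hölder-continuous normal vector, J. reine angew. Math. 334 (1982)): if, locally uniformly in $x$ and for small $\rho$, the Euclidean perimeter satisfies $\mathrm{Per}(E;B_\rho(x))\le\mathrm{Per}(F;B_\rho(x))+C\rho^{n-1+2\alpha}$ whenever $F\triangle E\Subset B_\rho(x)$, then for $n\le7$ the boundary is locally a $C^{1,\alpha}$ hypersurface with $E$ on one side. We use $n=2$, $\alpha=\frac12$, so the error is $C\rho^2$.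

Besides these we use Sard's theorem, Fatou's lemma and dominated convergence.

## 6. Existence, regularity, boundedness and symmetry of minimizers

Assume (Hyp) from here on.

**Step 1 (larger area at no larger cost is impossible).** This step turns any area-increasing modification that does not increase the perimeter into a contradiction. *If $|E|_w=A\in(0,\infty)$, $P(E')\le P(E)<\infty$ and $A<|E'|_w<\infty$, then $E$ is not isoperimetric.*

For $0<t\le1$ we have $|tE'|_w=\int_{E'}t^2w(t|x|)\,dx$. The integrand is at most $w(|x|)$ because $w$ is increasing, so by dominated convergence this is continuous in $t$ and tends to $0$ as $t\to0$. At $t=1$ it exceeds $A$, so $|tE'|_w=A$ for some $t<1$. Further, $P(tE')=\int_{\partial^*E'}t\,w(t|x|)\,d\mathcal H^1\le tP(E')\le tP(E)$. By (F3), $P(E)>0$, because $0<A<\infty$ and the total area is infinite. So $P(tE')<P(E)$.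

**Step 2 (tails).** This step bounds the area far away by the perimeter far away. Let $P(E),|E|_w<\infty$ and $Q_r=P(E;\mathbb R^2\setminus\overline B_r)$. *If $2\pi Mw(M)>P(E)$, then*
$$|E\setminus B_M|_w\le\frac{Q_M^2}{2w(M)}. \tag{3}$$

(i) First, $Q_r\ge w(r)\ell(r)$ for a.e. $r$. The field $re_r/|x|$ is divergence-free and has norm at most $1$ outside $B_r$. Gauss–Green on $E\cap(B_M\setminus\overline B_r)$ gives
$$\ell(r)-\frac rM\ell(M)\le\mathcal H^1(\partial^*E\setminus\overline B_r).$$
Since $w(1)\int_1^\infty\ell\,dr\le|E|_w<\infty$, there are admissible $M\to\infty$ with $\ell(M)\to0$. Hence $\ell(r)\le\mathcal H^1(\partial^*E\setminus\overline B_r)$, and $w\ge w(r)$ outside $B_r$.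

(ii) Second, (F4) gives $Q_M\ge\int_{\{r>M,\ 0<\ell<2\pi r\}}2w\,dr$.

Now let $2\pi Mw(M)>P(E)$. For a.e. $r>M$, (i) gives $w(r)\ell(r)\le P(E)<2\pi Mw(M)\le2\pi rw(r)$, so $\ell(r)<2\pi r$. It also gives $\ell(r)\le Q_r/w(r)\le Q_M/w(M)$. By (ii), $\int_{\{r>M,\ \ell>0\}}w\,dr\le Q_M/2$. Multiplying, $|E\setminus B_M|_w=\int_M^\infty w\ell\,dr\le\frac{Q_M}{w(M)}\cdot\frac{Q_M}2$.

**Step 3 (existence).** This step provides minimizers for Theorems 1 and 4. *If $w\to\infty$ at infinity, isoperimetric regions exist for all $A>0$.*

Take a minimizing sequence; $P(E_k)\le C$. On each annulus $\{1/j<r<j\}$ the weight is bounded below, so by (F2) a subsequence converges to some $E$ in $L^1_{loc}(\mathbb R^2\setminus\{0\})$. By (3), $|E_k\setminus B_M|_w\le\frac{C^2}{2w(M)}$ for all $k$ and all large $M$, and this tends to $0$ as $M\to\infty$. Also $|B_\varepsilon|_w\to0$ as $\varepsilon\to0$. So no area is lost, $|E|_w=A$, and $P(E)\le\liminf P(E_k)$.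

From now on $E$ is isoperimetric, $0<|E|_w<\infty$. Then $0<P(E)<\infty$, since discs are competitors.

**Step 4 (area fixing).** This step lets us repair small area errors at linear cost. Let $z\in\partial^*E$ and let $Q\not\ni0$ be a closed disc centered at $z$. *There are $C,v_0>0$ such that for $|v|\le v_0$ one can modify $E$ inside $Q$, changing its area by exactly $v$ and its perimeter by at most $C|v|$. The same modification works for any set that coincides with $E$ on $Q$.*

The vector measure $w\,n\,\mathcal H^1\llcorner\partial^*E$ is nonzero on $\operatorname{int}Q$, so there is $X\in C^\infty_c(\operatorname{int}Q;\mathbb R^2)$ with $\int_{\partial^*E}wX\cdot n\,d\mathcal H^1\ne0$. Along the flow $\phi_t$ of $X$, the area of $\phi_t(E)$ is $C^1$ in $t$ with this integral as derivative at $0$. The perimeter $\int_{\partial^*E}w(\phi_t)J_t\,d\mathcal H^1$, with $J_t$ the tangential Jacobian, is $C^1$ in $t$. The inverse function theorem gives a time $t(v)$ with $|t(v)|\le C|v|$ and area change $v$. Only $E\cap Q$ enters.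

**Step 5 (regularity and the curvature equation).** This step allows us to treat $\partial E\setminus\{0\}$ as smooth curves. *$\partial E\setminus\{0\}$ is a smooth embedded curve, closed in $\mathbb R^2\setminus\{0\}$, with $E$ on one side. With outward normal $n$ and curvature $\kappa$ (positive for discs) there is one constant $H$ with*
$$\kappa+\psi'(r)\,n\cdot e_r=H\quad\text{on }\partial E\setminus\{0\}. \tag{4}$$
*Only finitely many components of $\partial E\setminus\{0\}$ meet a given compact subset of $\mathbb R^2\setminus\{0\}$ (local finiteness).*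

Let $x_0\neq0$. Choose $z\in\partial^*E\setminus\{x_0\}$ and $Q$ as in Step 4 with $x_0\notin Q$. Let $x$ be near $x_0$, $\rho$ small, and $F\triangle E\Subset B_\rho(x)$. The areas of $F$ and $E$ differ by at most $C\rho^2$; repairing this in $Q$ gives $P(E)\le P(F)+C\rho^2$. Taking $F=E\setminus B_{\rho'}(x)$ for a.e. $\rho'<\rho$ gives $P(E;B_{\rho'}(x))\le C\rho$, and letting $\rho'\uparrow\rho$, $\mathrm{Per}(E;B_\rho(x))\le C\rho$. Now take a general $F$. If $\mathrm{Per}(F;B_\rho(x))>\mathrm{Per}(E;B_\rho(x))$ there is nothing to show. Otherwise both perimeters are at most $C\rho$, and $w$ differs from $w(x)$ by at most $C\rho$ on $B_\rho(x)$. Hence replacing $w$ by $w(x)$ changes both sides by at most $C\rho^2$. So $\mathrm{Per}(E;B_\rho(x))\le\mathrm{Per}(F;B_\rho(x))+C\rho^2$, and (F7) applies.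

For the equation, let $Q$ and $X$ be as in Step 4 and let $H$ be the ratio of the derivatives at time $0$ of perimeter and area along the flow of $X$. Consider another smooth variation, supported away from $Q$, with derivatives $\delta P,\delta A$. Compensating its area change in $Q$ gives sets of the correct area and perimeter $P(E)+t(\delta P-H\delta A)+o(t)$. Minimality for both signs of $t$ gives $\delta P=H\,\delta A$. Two disjoint discs $Q,Q'$ therefore give the same $H$, and every point other than the origin lies outside one of them. Write $E$ locally as $\{y<u(x)\}$ with $u\in C^{1,\alpha}$. For test functions $\eta$,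
$$\int\Big[\frac{w\,u'\eta'}{\sqrt{1+u'^2}}+w_y\sqrt{1+u'^2}\,\eta\Big]dx=H\int w\,\eta\,dx ,$$
with $w,w_y$ evaluated at $(x,u(x))$. So $wu'/\sqrt{1+u'^2}$ has the continuous derivative $w_y\sqrt{1+u'^2}-Hw$. Since $p\mapsto p/\sqrt{1+p^2}$ is a diffeomorphism onto $(-1,1)$, $u'$ is $C^1$. Repeating, $u$ is smooth. Carrying out the derivative,
$$w\Big(\frac{u'}{\sqrt{1+u'^2}}\Big)'=\frac{w_y-w_xu'}{\sqrt{1+u'^2}}-Hw ,$$
and with $n=(-u',1)/\sqrt{1+u'^2}$ and $\kappa=-(u'/\sqrt{1+u'^2})'$ this is $-\kappa=\psi'\,n\cdot e_r-H$, which is (4).

Near each of its points $\partial E\setminus\{0\}$ is a single arc. A compact set is covered by finitely many such neighborhoods and by open sets missing $\partial E$, which gives local finiteness.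

**Step 6 (boundedness).** This step makes farthest points available. *$E$ is bounded.*

Let $V_r=|E\setminus B_r|_w$, and fix $Q$ as in Step 4. For a.e. large $r$, compare $E$ with $E\cap B_r$ with area $V_r$ restored in $Q$: $Q_r\le w(r)\ell(r)+CV_r$. For large $r$ also $2\pi rw(r)>P(E)$, so (3) gives $\sqrt{2w(r)V_r}\le Q_r$. As $V_r'=-w\ell$ a.e.,
$$\sqrt{2w(r)V_r}\le-V_r'+CV_r .$$
Since $V_r\to0$ and $w(r)\ge w(1)$, for large $r$ the term $CV_r$ is at most $\frac12\sqrt{2w(1)V_r}$, so $-V_r'\ge\frac12\sqrt{2w(1)V_r}$. Thus, while $V_r>0$, $\sqrt{V_r}$ decreases at a rate bounded below. So $V_r=0$ for some finite $r$.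

**Step 7 (symmetrization).** This step lets us assume that $E$ is symmetric about the $x$-axis. *$E^*$ is isoperimetric, and the origin lies in $U$, $V$ or $\partial E$ for $E$ exactly as for $E^*$.*

Use $U$ as representative of $E$. Clearly $|E^*|_w=|E|_w$, and we show $P(E^*)\le P(E)$. Let $Z\subset(0,\infty)$ be the set of critical values of the function $r$ on $\partial E\setminus\{0\}$. It is null by Sard, and closed in $(0,\infty)$ because $\partial E\cap\{\varepsilon\le r\le1/\varepsilon\}$ is compact.

*Off $Z$.* Let $I$ be a component of $(0,\infty)\setminus Z$. Over $I$ all circles cross $\partial E$ transversally, so by compactness and the implicit function theorem $\partial E$ consists there of finitely many, say $N$, smooth graphs $\theta=\theta_i(r)$. Since $U$ and $V$ alternate along $C_r$ at crossings, $N$ is even. If $N=0$, then $\alpha\equiv0$ or $\alpha\equiv\pi$ on $I$, and $P(E^*;\{r\in I\})=0$. If $N\ge2$, then $0<\alpha<\pi$, and $2\alpha$, the sum of the lengths of the arcs of $U$, is up to a constant $\sum\pm\theta_i$. So $\alpha$ is smooth and $2|\alpha'|\le\sum|\theta_i'|$.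 By the triangle inequality in $\mathbb R^2$,
$$\sum_i\sqrt{1+r^2\theta_i'^2}\ge\sqrt{N^2+r^2\Big(\sum|\theta_i'|\Big)^2}\ge2\sqrt{1+r^2\alpha'^2}.$$
Multiply by $w$ and integrate over $I$: $P(E;\{r\in I\})\ge P(E^*;\{r\in I\})$.

*On $Z$.* For $\varphi\in C^1_c(0,\infty)$,
$$\int2\alpha\varphi'\,dr=\int_E\frac{\varphi'}r\,dA=\int_E\operatorname{div}\Big(\frac\varphi re_r\Big)dA=\int_{\partial E}\frac\varphi r\,n\cdot e_r\,ds .$$
So $\alpha\in BV_{loc}(0,\infty)$, and $2r\,D\alpha$ is minus the image under $r$ of the measure $n\cdot e_r\,ds$. Hence $\int_Z2rw\,d|D\alpha|\le P(E;\{r\in Z\})$.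

Now test $1_{E^*}$ with $fe_r+ge_\theta$, whose divergence times $r$ is $\partial_r(rf)+\partial_\theta g$. In the coordinates $(r,\theta)$ the radial component of $D1_{E^*}$ is $r\,D1_{\{\alpha>|\theta|\}}\otimes d\theta$. Its variation on $\{r\in B\}$ is $2\int_Br\,d|D\alpha|$ by (F5), each level $t\in(0,\pi)$ being counted for $\theta=\pm t$. For the angular component, $\int_{-\alpha}^{\alpha}\partial_\theta g\,d\theta=g(r,\alpha)-g(r,-\alpha)$, so its variation on $\{r\in B\}$ is at most $2|B|$. For $B\subset Z$ this vanishes. Therefore $P(E^*;\{r\in Z\})\le\int_Z2rw\,d|D\alpha|\le P(E;\{r\in Z\})$. Adding the two parts, $P(E^*)\le P(E)$.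

Finally, $0\in U$ means $|E\cap B_\rho|=|B_\rho|$ for some $\rho$, and $0\in V$ means $|E\cap B_\rho|=0$ for some $\rho$. Since $|E^*\cap B_\rho|=|E\cap B_\rho|$ for all $\rho$, the position of the origin is the same for both.

**From now on $E=E^*$.** The sets $U$ and $V$ are symmetric in the $x$-axis, and the following holds.

**Property (S).** For $|\theta|\le\pi$: if $(r,\theta)\in U$, then $(r,\theta')\in U$ for all $|\theta'|\le|\theta|$; if $(r,\theta)\in V$, then $(r,\theta')\in V$ for all $|\theta|\le|\theta'|\le\pi$.

Indeed, let $\theta\ge0$. If $E$ has full measure in the polar rectangle with $|\rho-r|<\delta$ and angles within $\delta$ of $\theta$, then by Fubini $\alpha(\rho)\ge\min(\theta+\delta,\pi)$ for a.e. such $\rho$, so $E$ has full measure in $\{|\rho-r|<\delta,\ |\theta'|<\theta+\delta\}$. If $E$ has measure zero in the rectangle, then $\alpha(\rho)\le\max(\theta-\delta,0)$ for a.e. such $\rho$, which gives the second claim.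

Let $N=\{(r,\pi):r>0\}$ be the open negative $x$-axis. In the slit plane $\mathbb R^2\setminus(N\cup\{0\})$ the angle $\theta\in(-\pi,\pi)$ is single-valued.

## 7. The first integral and the shape of the boundary components

**Step 8 (the negative axis is outside).** This step places the boundary in the slit plane. *If $0\notin U$, then $N\subset V$; so $\partial E\setminus\{0\}$ lies in the slit plane.*

No circle $C_r$ lies in $U$. Otherwise $E\cup B_r$ has perimeter at most $P(E)$ and larger finite area, since $|B_r\setminus E|>0$ because $0\notin U$; this contradicts Step 1. So $N\cap U=\emptyset$, because by (S) a point $(r,\pi)\in U$ would give $C_r\subset U$. Suppose $z\in\partial E\cap N$. If $n\cdot e_r\ne0$ at $z$, then one of the points $z\mp\delta e_r\in N$ lies in $U$ for small $\delta$, a contradiction. If $n=\pm e_\theta$, then $z-\delta n\in U$ and $z+\delta n\in V$ for small $\delta$. But these points are interchanged by reflection in the $x$-axis, which preserves $U$, a contradiction.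

**Step 9 (equations of the curve).** This step gives the conserved quantity. On $\partial E\setminus\{0\}$ write $n=\cos\gamma\,e_r+\sin\gamma\,e_\theta$, and travel in the direction $T=-\sin\gamma\,e_r+\cos\gamma\,e_\theta$, with arclength derivative $'$. The direction angle of $n$ is $\theta+\gamma$, so $\kappa=\theta'+\gamma'$, and (4) reads $\theta'+\gamma'+\psi'\cos\gamma=H$. Hence
$$r'=-\sin\gamma,\qquad\theta'=\frac{\cos\gamma}r,\qquad\gamma'=H-h(r)\cos\gamma . \tag{5}$$
Since $b'(r)=hb$,
$$(b\cos\gamma)'=-b\sin\gamma\,(h\cos\gamma+\gamma')=-Hb\sin\gamma=H\,b\,r'=H\,(a(r))' .$$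
So on each component of $\partial E\setminus\{0\}$ there is a constant $J$ with
$$b\cos\gamma-Ha=J,\qquad\cos\gamma=G_J(r):=HF(r)+\frac J{b(r)} . \tag{6}$$

Moreover $H>0$. Indeed, at a point of $\partial E$ farthest from $0$, at distance $r_m$, we have $n=e_r$, because the region $\{r>r_m\}$ is in $V$ by boundedness. There $r''\le0$, and $r''=-\cos\gamma\,\gamma'=-\gamma'$, so $\gamma'\ge0$ and $H\ge h(r_m)>0$.

In the next two steps $\Gamma$ is a component of $\partial E\setminus\{0\}$ lying in the slit plane. Like every component, it is closed in $\mathbb R^2\setminus\{0\}$ and bounded.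

**Step 10 ($J>0$ is impossible).** This removes the first sign. If $J>0$, then by (6) $b\ge b\cos\gamma=J+Ha\ge J$. So $r$ is bounded below on $\Gamma$, which is then compact, a closed curve. But $\cos\gamma>0$, so $\theta'>0$ along a closed curve on which $\theta$ is single-valued, a contradiction.

**Step 11 ($J<0$: finitely many closed curves).** This keeps the second sign away from the origin. If $J<0$, then $G_J$ is strictly increasing, because $F$ and $-1/b$ are, and $G_J(0^+)=-\infty$. As $G_J=\cos\gamma\ge-1$, $r$ is bounded below and $\Gamma$ is a closed curve. It is not a centered circle, since it misses $N$; so $r_{\min}<r_{\max}$ on $\Gamma$. At the extrema of $r$ we have $\cos\gamma=\pm1$, so by monotonicity $\cos\gamma=1$ at $r_{\max}$ and $-1$ at $r_{\min}$. At $r_{\max}$, $0\ge r''=-\gamma'$ gives $H\ge h(r_{\max})>1/r_{\max}$, so $r_{\max}>1/H$. Every such component thus meets the compact annulus $\{1/H\le r\le r_m\}$. By local finiteness there are finitely many.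

**Step 12 (a $J=0$ component exists if $0\in\partial E$).** Let $0\in\partial E$. Each $B_\rho\setminus\{0\}$ is connected and contained in neither $U$ nor $V$ (otherwise $0\in U$ or $0\in V$), so it meets $\partial E$. Thus there are points of $\partial E\setminus\{0\}$ tending to $0$. By Step 8 all components lie in the slit plane, and by Step 10 all have $J\le0$. If all had $J<0$, there would be finitely many, each a compact curve at positive distance from $0$, a contradiction.

**Step 13 (the $J=0$ component).** This step makes the picture of Section 4 rigorous. *Let $0\notin U$ and let $\Gamma$ be a component with $J=0$. Then $0\in\partial E$, $\Gamma$ is the only such component, and with $r_0=\max_\Gamma r$ and $\Theta=\Theta(r_0)$ we have $HF(r_0)=1$,*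
$$\Theta(r_0)\le\pi , \tag{7}$$
*and, up to null sets, with $\beta(r)=\int_r^{r_0}\frac{F}{\sqrt{F(r_0)^2-F^2}}\frac{d\rho}\rho$,*
$$E\cap B_{r_0}=\{|\theta|<\beta(r)\},\quad\beta\text{ strictly decreasing},\quad\beta(0^+)=\Theta,\quad r\beta'(r)\to0\ (r\to0). \tag{8}$$

By Step 8, $\Gamma$ lies in the slit plane. On it $\cos\gamma=HF>0$, so we may take $\gamma\in(-\frac\pi2,\frac\pi2)$, and $\gamma'=H-hHF=H(1-hF)>0$. So $\gamma$ is a strictly increasing function along $\Gamma$, and $\Gamma$ is not a closed curve. It is a line, properly embedded in $\mathbb R^2\setminus\{0\}$ because it is closed there. Towards either end it leaves every compact subset of $\mathbb R^2\setminus\{0\}$, and it is bounded, so $r\to0$ at both ends. In particular $0\in\partial E$.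

At the maximum $r_0$ of $r$ we have $\sin\gamma=0$, so $\gamma=0$, $HF(r_0)=1$, and $\cos\gamma=F(r)/F(r_0)$ on $\Gamma$. Since $\gamma$ is increasing, this point is the only zero of $\gamma$, and by $r'=-\sin\gamma$ the radius is strictly monotone on each side of it. By (5), $|d\theta|=\cot|\gamma|\,\frac{|dr|}r$, where $\cot|\gamma|=\frac F{\sqrt{F(r_0)^2-F^2}}$, and $\theta'>0$ throughout. If $\theta_0$ is the angle of the farthest point, $\theta$ maps $\Gamma$ onto $(\theta_0-\Theta,\theta_0+\Theta)$. This interval lies in $(-\pi,\pi)$, which proves (7).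

For $0<r<r_0$, $\Gamma\cap C_r$ consists of the two points at angles $\theta_0\pm\beta(r)$, and the crossings are transversal because $\sin\gamma\neq0$. So $C_r$ meets both $U$ and $V$. By (S), $U\cap C_r$ and $V\cap C_r$ have the form $\{|\theta|<\beta_U\}$ and $\{|\theta|>\beta_V\}$, so $\partial E\cap C_r=\{\beta_U\le|\theta|\le\beta_V\}$ with $0<\beta_U\le\beta_V<\pi$. The crossings are isolated points of this set, because near them $\partial E$ is a single arc transversal to $C_r$. If $\beta_U<\beta_V$ there would be no isolated points. Hence $\beta_U=\beta_V$, and $\partial E\cap C_r=\{\theta=\pm\beta_U\}=\Gamma\cap C_r$. It follows that $\theta_0=0$ and $\beta_U=\beta(r)$. This gives the first formula in (8). The others are read off from the integral: $r\beta'=-\frac F{\sqrt{F(r_0)^2-F^2}}\to0$ since $F(0^+)=0$.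

Another $J=0$ component would also run into the origin, so it would meet $C_r$ for small $r$ outside $\Gamma$, which is impossible.

## 8. The corner at the origin and the proof of Theorem 2

At the origin, $\Gamma$ has a corner: $E$ occupies the opening $2\Theta$, and its complement the opening $2(\pi-\Theta)$. If $w$ behaves like $r^p$, lengths are measured by $|z|^p|dz|=|d\zeta|$ with $\zeta=z^{p+1}/(p+1)$, so openings are multiplied by $p+1$ in the flat $\zeta$-plane. A corner with flat opening less than $\pi$ can be shortened by a chord. We do this on both sides of $\Gamma$.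

**Step 14 (two lengths near the origin).** This step compares a corner with its chord. Assume $0\in\partial E$, $\Gamma$ as in Step 13, and $r\psi'\to p\in[0,\infty)$ as $r\to0$. Then, as $\varepsilon\to0$,
$$\int_{\Gamma\cap B_\varepsilon}w\,ds\ge\varepsilon w(\varepsilon)\Big(\frac2{p+1}+o(1)\Big). \tag{9}$$
Let $\vartheta$ be the angle measured from a fixed ray, and let $\phi_\varepsilon\in(0,\frac\pi{2(p+1)})$ with $\phi_\varepsilon\to\phi\in[0,\frac\pi{2(p+1)})$. The arc
$$c_\varepsilon=\{|\vartheta|\le\phi_\varepsilon,\ r^{p+1}\cos((p+1)\vartheta)=\varepsilon^{p+1}\cos((p+1)\phi_\varepsilon)\}$$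
satisfies
$$\int_{c_\varepsilon}w\,ds=\varepsilon w(\varepsilon)\Big(\frac{2\sin((p+1)\phi)}{p+1}+o(1)\Big). \tag{10}$$

For (9): $\Gamma$ has two branches in $B_\varepsilon$ and $ds\ge|dr|$, so the left side is at least $2\int_0^\varepsilon w\,dr$. Further, $\varepsilon w(\varepsilon)=\int_0^\varepsilon(rw)'dr=\int_0^\varepsilon(1+r\psi')w\,dr=(1+p+o(1))\int_0^\varepsilon w\,dr$.

For (10): on $c_\varepsilon$ write $r=\varepsilon t$. Then $t^{p+1}=\frac{\cos((p+1)\phi_\varepsilon)}{\cos((p+1)\vartheta)}\in[\cos((p+1)\phi_\varepsilon),1]$, so $t\in[t_0,1]$ with $t_0>0$ independent of small $\varepsilon$. Moreover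
$$\frac{w(\varepsilon t)}{w(\varepsilon)}=\exp\Big(-\int_t^1\varepsilon u\,\psi'(\varepsilon u)\frac{du}u\Big)\to t^p\quad\text{uniformly on }[t_0,1].$$
So $\int_{c_\varepsilon}w\,ds=\varepsilon w(\varepsilon)(1+o(1))\int_{c_\varepsilon/\varepsilon}|z|^p|dz|$. With the fixed ray as positive axis, $\zeta=z^{p+1}/(p+1)$ maps $c_\varepsilon/\varepsilon$ onto the segment with $\operatorname{Re}\zeta=\frac{\cos((p+1)\phi_\varepsilon)}{p+1}$ between two points at distance $\frac1{p+1}$ from $0$ and at angles $\pm(p+1)\phi_\varepsilon$. The length of this segment is $\frac2{p+1}\sin((p+1)\phi_\varepsilon)$, which gives (10).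

**Step 15 (filling the corner of the complement).** This is the upper bound in Theorem 2. *If $0\in\partial E$ and $r\psi'\to p\in[0,\infty)$ at $0$, then $\Theta\le\pi-\frac\pi{2(p+1)}$.*

Suppose not. Let $\vartheta$ be measured from $N$, $\phi_\varepsilon=\pi-\beta(\varepsilon)$ and $\phi=\pi-\Theta\ge0$. By (8), $\phi_\varepsilon>0$ and $\phi_\varepsilon\downarrow\phi<\frac\pi{2(p+1)}$. For small $\varepsilon$ let
$$T_\varepsilon=\{r>0,\ |\vartheta|<\phi_\varepsilon,\ r^{p+1}\cos((p+1)\vartheta)<\varepsilon^{p+1}\cos((p+1)\phi_\varepsilon)\}.$$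
As $\cos((p+1)\vartheta)>\cos((p+1)\phi_\varepsilon)>0$ there, $T_\varepsilon\subset B_\varepsilon$. Its boundary consists of $0$, the arc $c_\varepsilon$, and two radial sides $|\theta|=\beta(\varepsilon)$, $0<r<\varepsilon$. The radial sides lie in $U$, since $\beta(r)>\beta(\varepsilon)$.

Next, $\Gamma\cap B_\varepsilon\subset T_\varepsilon$ for small $\varepsilon$. On $\Gamma\cap C_r$ with $r<\varepsilon$ we have $|\vartheta|=\vartheta(r):=\pi-\beta(r)<\phi_\varepsilon$. The function $f(r)=r\cos^{1/(p+1)}((p+1)\vartheta(r))$ satisfies
$$\frac{d\log f}{d\log r}=1-\tan((p+1)\vartheta(r))\,r\vartheta'(r)\to1 ,$$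
because the tangent stays bounded and $r\vartheta'=-r\beta'\to0$ by (8). So $f(r)<f(\varepsilon)$, which is the last condition in $T_\varepsilon$.

The boundary of $U\cup T_\varepsilon$ away from $0$ is contained in $(\partial E\setminus T_\varepsilon)\cup c_\varepsilon$. By (F6), (9) and (10),
$$P(E\cup T_\varepsilon)-P(E)\le-\int_{\Gamma\cap B_\varepsilon}w\,ds+\int_{c_\varepsilon}w\,ds\le-\frac{2\,\varepsilon w(\varepsilon)}{p+1}\big(1-\sin((p+1)\phi)+o(1)\big) .$$
This is negative for small $\varepsilon$. Moreover $|T_\varepsilon\setminus E|>0$, because $T_\varepsilon$ is open and meets $N\subset V$. So the area grows, and this contradicts Step 1.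

**Step 16 ($r_0>R$).** This step ties $r_0$ to the prescribed area $A=|B_R|_w$. Let $0\in\partial E$. The field $\frac are_r=Fw\,e_r$ has divergence $\frac{a'}r=w$. Apply Gauss–Green on $E\setminus B_\rho$ and let $\rho\to0$. The term on $C_\rho$ is at most $2\pi a(\rho)\to0$, and $Fw|\cos\gamma|\le F(r_m)w$ is integrable on $\partial E$. So
$$A=\int_{\partial E}Fw\cos\gamma\,ds .$$
By (6), $HF=\cos\gamma-J/b$. By Steps 8, 10 and 11 there are finitely many components $\Gamma_i$ with $J_i\ne0$, all closed curves in the slit plane. As $w/b=1/r$ and $\oint_{\Gamma_i}\frac{\cos\gamma}r\,ds=\oint_{\Gamma_i}d\theta=0$,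
$$HA=\int_{\partial E}w\cos^2\gamma\,ds-\sum_iJ_i\oint_{\Gamma_i}\frac{\cos\gamma}r\,ds=P(E)-\int_{\partial E}w\sin^2\gamma\,ds<P(E),$$
strictly because $\sin\gamma$ is nonzero on $\Gamma$ away from its farthest point. By minimality $P(E)\le P(B_R)=2\pi b(R)=A/F(R)$, and $H=1/F(r_0)$ by Step 13. Hence $F(R)<F(r_0)$, and since $F$ is increasing, $R<r_0$. The centered disc, useless as a minimizer, serves here as a bound.

**Step 17 (cutting the corner of $E$).** This is the lower bound in Theorem 2. Let $0\in\partial E$, $r\psi'\to p$, and suppose $(p+1)\Theta<\frac\pi2$. Pick $\hat\beta\in(\Theta,\pi)$ with $(p+1)\hat\beta<\frac\pi2$ and put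
$$T_\varepsilon=\{r>0,\ |\theta|<\hat\beta,\ r^{p+1}\cos((p+1)\theta)<\varepsilon^{p+1}\cos((p+1)\beta(\varepsilon))\}.$$
Points of $T_\varepsilon$ satisfy $r\le C\varepsilon$ with $C=\cos((p+1)\hat\beta)^{-1/(p+1)}$, so $\overline{T_\varepsilon}\subset B_{r_0}$ for small $\varepsilon$. Four checks are needed.

- $\Gamma\cap B_\varepsilon\subset T_\varepsilon$: on $\Gamma\cap C_r$ we have $|\theta|=\beta(r)<\Theta<\hat\beta$, and $f(r)=r\cos^{1/(p+1)}((p+1)\beta(r))$ has $\frac{d\log f}{d\log r}=1-\tan((p+1)\beta)\,r\beta'\ge1$ since $\beta'\le0$. So $f(r)<f(\varepsilon)$ for $r<\varepsilon$.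
- Points of $\partial T_\varepsilon\setminus\{0\}$ with $|\theta|=\hat\beta$ lie in $V$, since $\hat\beta>\Theta>\beta(r)$.
- Points on the curved part of $\partial T_\varepsilon$ with $|\theta|>\beta(\varepsilon)$ have $r>\varepsilon$, so $\beta(r)<\beta(\varepsilon)<|\theta|$, and they lie in $V$.
- $E\cap T_\varepsilon\subset B_\varepsilon$ up to null sets: if $r\ge\varepsilon$ and $|\theta|<\beta(r)\le\beta(\varepsilon)$, then $r^{p+1}\cos((p+1)\theta)>\varepsilon^{p+1}\cos((p+1)\beta(\varepsilon))$, so the point is not in $T_\varepsilon$.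

So the boundary of $E\setminus T_\varepsilon$ away from $0$ is contained in $(\partial E\setminus T_\varepsilon)\cup c_\varepsilon$. Here $c_\varepsilon$ is the curved part with $|\theta|\le\beta(\varepsilon)$, an arc as in Step 14 with $\vartheta=\theta$, $\phi_\varepsilon=\beta(\varepsilon)$, $\phi=\Theta$. By (9) and (10),
$$P(E\setminus T_\varepsilon)-P(E)\le-\frac{2\,\varepsilon w(\varepsilon)}{p+1}\big(1-\sin((p+1)\Theta)+o(1)\big).$$
The area lost is at most $\pi\varepsilon^2w(\varepsilon)$. Restoring it in a fixed disc $Q$ away from $0$ (Step 4) costs $O(\varepsilon^2w(\varepsilon))$, which is smaller than the gain for small $\varepsilon$. This contradicts minimality. So $\Theta\ge\frac\pi{2(p+1)}$.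

**Proof of Theorem 2.** Let an isoperimetric curve enclosing area $|B_R|_w$ pass through the origin. By Step 7 we may replace the region by its symmetrization, keeping area, minimality and $0\in\partial E$. Step 12 gives a $J=0$ component, Step 13 gives $r_0$ with $\Theta(r_0)\le\pi$, and Step 16 gives $r_0>R$. If $r\psi'\to p$, Steps 15 and 17 give the two bounds for this $r_0$. $\square$

For $w=r^p$ we have $\Theta\equiv\frac\pi2$, which lies between the two bounds, as it must.

## 9. Drift of closed components and the proof of Theorem 3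

Assume in addition that $r\psi'$ is nondecreasing, so that $\mu:=rh=1+r\psi'>1$ is nondecreasing. Take $E=E^*$. A component with $J<0$ is a closed curve in the slit plane; we show that it would drift around the origin and could not close.

**Step 18 (no $J<0$ components).** *No component $\Gamma$ of $\partial E\setminus\{0\}$ lying in the slit plane has $J<0$.*

Suppose one does. By Step 11 it is a closed curve and $G_J$ is strictly increasing. By (5) and (6),
$$\gamma'=H-hG_J(r)=H(1-hF)-\frac{Jh}b=G_J'(r)>0 .$$
So $\gamma$ increases at a rate bounded below on the compact curve, and $r=G_J^{-1}(\cos\gamma)$ is a function of $\cos\gamma$. Therefore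
$$\frac{d\theta}{d\gamma}=\frac{\cos\gamma}{r(H-h\cos\gamma)}=\frac{\cos\gamma}{Hr-\mu(r)\cos\gamma}$$
is a function of $\gamma$ that is even and $2\pi$-periodic. Let $\delta$ be the change of $\theta$ while $\gamma$ goes from $0$ to $\pi$. Pair $\gamma\in(0,\frac\pi2)$ with $\pi-\gamma$. With $c=\cos\gamma>0$, let $x<y$ be the radii with $G_J(x)=-c$ and $G_J(y)=c$. Then
$$\delta=\int_0^{\pi/2}\cos\gamma\Big(\frac1{k_+}-\frac1{k_-}\Big)d\gamma,\qquad k_+=Hy-\mu(y)c,\quad k_-=Hx+\mu(x)c ,$$
both positive since $\gamma'>0$. We claim $k_+<k_-$, that is, $H(y-x)<c(\mu(x)+\mu(y))$. By (6) at both radii, $cb(y)-Ha(y)=J=-cb(x)-Ha(x)$, so $H(a(y)-a(x))=c(b(x)+b(y))$. Thus the claim is equivalent to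
$$\Phi(y):=(\mu(x)+\mu(y))\int_x^yb\,d\rho-(y-x)(b(x)+b(y))>0 .$$
Fix $x$. Then $\Phi(x)=0$. For $y>x$, using $b'=\mu b/r$,
$$\Phi'(y)=\mu'(y)\int_x^yb+(\mu(x)+\mu(y))b(y)-b(x)-b(y)-\frac{y-x}y\mu(y)b(y)$$
$$=\mu'(y)\int_x^yb+b(y)(\mu(x)-1)+\frac xy\mu(y)b(y)-b(x) .$$
The first term is nonnegative and the second is positive. For the rest, $\frac{b(y)}{b(x)}=\exp\int_x^y\mu\frac{d\rho}\rho\ge\frac yx$, so $\frac xy\mu(y)b(y)\ge\mu(y)b(x)>b(x)$. Hence $\Phi'>0$, $\Phi(y)>0$, $k_+<k_-$ and $\delta>0$.

By the symmetry $\gamma\mapsto2\pi-\gamma$, the change of $\theta$ for $\gamma$ from $\pi$ to $2\pi$ is also $\delta$. Once around the closed curve, $\gamma$ increases by $2\pi k$ with an integer $k\ge1$, so $\theta$ increases by $2k\delta>0$. But $\theta$ is single-valued on $\Gamma$, a contradiction.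

**Step 19 (part (a): the origin is not outside).** Suppose $0\in V$. Then $0\notin U$, and by Step 8 all components lie in the slit plane. $J>0$ is excluded by Step 10. $J=0$ is excluded because such a component reaches the origin (Step 13). $J<0$ is excluded by Step 18. So $\partial E\setminus\{0\}=\emptyset$ and $P(E)=0$, a contradiction. For a general isoperimetric region use Step 7.

**Step 20 (part (b): one Jordan curve).** This step identifies $E^*$ when $0\in U$. By Step 7 the symmetrization is isoperimetric; we call it $E$. Since $0\in U$, $\partial E$ is compact in $\mathbb R^2\setminus\{0\}$, so it consists of finitely many disjoint smooth Jordan curves.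

$V$ has no bounded component $W$: otherwise $E\cup W$ would have smaller perimeter (the curves bounding $W$ disappear) and larger finite area, contradicting Step 1. Hence at each curve $c\subset\partial E$ the side in $V$ is the outer side, because a component of $V$ inside $c$ would be bounded. No curve $c'$ lies inside another curve $c$: just outside $c'$ there would be points of $V$ inside $c$, and their component of $V$ could not cross $c$, so it would be bounded. So the interiors of the curves are disjoint. Each interior contains no boundary points and lies in $U$, and the common exterior is connected and lies in $V$. Thus $U$ is the disjoint union of the interiors, and exactly one of them contains $0$.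

Suppose $c$ is another curve, with interior $D\subset U$, $0\notin D$. If $(r,\pi)\in D\cap N$, then $C_r\subset U$ by (S), and $C_r\subset D$ since $D$ is a component of $U$. As $D$ is simply connected, $B_r\subset D$ and $0\in D$, a contradiction. So $D\cap N=\emptyset$. If $z\in c\cap N$, then $n\cdot e_r\neq0$ would give points of $N\cap D$ near $z$, and $n=\pm e_\theta$ is excluded by reflection as in Step 8. So $c$ lies in the slit plane. If $J\ge0$ on $c$, then by (6) $\cos\gamma\ge HF>0$ and $\theta'>0$ on a closed curve with single-valued $\theta$, which is impossible. $J<0$ is excluded by Step 18. So $c$ does not exist, and $U$ is the interior of one smooth Jordan curve around $0$.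

**Step 21 (part (c): the origin is inside if $r\psi'\to0$).** Suppose $0\in\partial E$. By Steps 12, 13 and 15 with $p=0$, $\Theta(r_0)\le\frac\pi2$ for some $r_0$. We show that $\Theta(r_0)>\frac\pi2$. From $F'=1-hF$,
$$\frac{d\log F}{d\log r}=\frac rF-rh=\frac{r^2w}a-1-r\psi' .$$
Since $r^2w=\int_0^r\rho w(2+\rho\psi')\,d\rho$ and $a=\int_0^r\rho w\,d\rho$,
$$\frac{d\log F}{d\log r}=1+\frac1a\int_0^r\rho w(\rho)\big[\rho\psi'(\rho)-r\psi'(r)\big]d\rho<1 .$$
The bracket is at most $0$ because $r\psi'$ is nondecreasing, and negative for small $\rho$ because $\rho\psi'(\rho)\to0<r\psi'(r)$. Substitute $u=F(r)/F(r_0)$ in (2), so that $0<\frac{du}u<\frac{dr}r$: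
$$\Theta(r_0)=\int_0^{r_0}\frac u{\sqrt{1-u^2}}\frac{dr}r>\int_0^1\frac{du}{\sqrt{1-u^2}}=\frac\pi2 ,$$
a contradiction. So $0\notin\partial E$. By (a), $0\notin V$. Hence $0\in U$, and by Step 7 the same holds for every isoperimetric region. This completes the proof of Theorem 3. $\square$

## 10. Proof of Theorem 1: the densities $1/\log(1+1/r)$ and $re^r$

**Step 22 ($\Psi_0$, all areas).** We check the hypotheses of Theorem 3(c). Let $L=\log(1+\frac1r)$, so $L'=-\frac1{r(1+r)}$. Then $\psi=-\log L$ is smooth, tends to $-\infty$ at $0$, and $\psi'=\frac1{r(1+r)L}>0$.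

- $\psi''<0$: $\frac d{dr}[r(1+r)L]=(1+2r)L-1$. With $s=\frac1{2r+1}$ we have $1+\frac1r=\frac{1+s}{1-s}$, so $L=\log\frac{1+s}{1-s}>2s=\frac2{2r+1}$ and the derivative is positive.
- $r\psi'=\frac1{(1+r)L}$ is increasing: $\frac d{dr}[(1+r)L]=L-\frac1r<0$. It tends to $0$ as $r\to0$, since $L\to\infty$.
- $\Psi_0=1/L$ tends to $0$ as $r\to0$ and to $\infty$ as $r\to\infty$.

So (Hyp) holds. Isoperimetric regions exist for every $A>0$ by Step 3. By Theorem 3(c) each contains a neighborhood of the origin up to a null set, and Theorem 3(b) gives one that is the interior of a single smooth Jordan curve around $0$.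

**Step 23 ($\Psi_1$, large areas).** Here we show that $\Theta(r_0)>\pi$ for $r_0>126$. We have $\psi=\log r+r$, $\psi'=1+\frac1r>0$, $\psi''=-\frac1{r^2}<0$, $\Psi_1(0^+)=0$, and $\Psi_1\to\infty$ at infinity. So (Hyp) holds and isoperimetric regions exist for every area by Step 3. Since $b=r^2e^r$ and $a=(r^2-2r+2)e^r-2$,
$$F=1-\frac2r+\frac{2(1-e^{-r})}{r^2}\ge1-\frac2r,\qquad F<\frac1h=\frac1{1+2/r}<1 .$$
Hence $\frac F{\sqrt{F(r_0)^2-F^2}}\ge\frac F{F(r_0)}\ge F$, and for $r_0>126$
$$\Theta(r_0)\ge\int_2^{r_0}F\,\frac{dr}r\ge\int_2^{r_0}\Big(1-\frac2r\Big)\frac{dr}r=\log\frac{r_0}2-1+\frac2{r_0}>\log63-1 .$$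
Now $\log63=6\log2-\log\frac{64}{63}>6\log2-\frac1{63}$. With $\log2>0.6931$ and $\frac1{63}<0.0159$ this gives $\log63-1>4.1586-0.0159-1=3.1427>3.142>\pi$.

If an isoperimetric curve of area $A=|B_R|_w$ with $R\ge126$ passed through $0$, Theorem 2 would give $r_0>R\ge126$ with $\Theta(r_0)\le\pi$, a contradiction. So $0\notin\partial E$. As $r\psi'=1+r$ is nondecreasing, Theorem 3(a) gives $0\notin V$. Hence $0\in U$, and 3(b) gives the Jordan curve statement.

Both densities satisfy all hypotheses of the conjecture and violate its conclusion. This proves Theorem 1. $\square$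

## 11. Regularly varying $\psi'$ and the proof of Theorem 4

**Step 24 (growth at infinity).** This step gives existence and prepares the limit of $F$. Since $\frac{2r\psi'(2r)}{r\psi'(r)}\to2^{a_*}>1$, the quantity $r\psi'$ is, for large $r$, multiplied by at least a fixed factor greater than $1$ when $r$ doubles. As $\psi'$ is decreasing, $\sigma\psi'(\sigma)\ge r\psi'(2r)=\frac12\cdot2r\psi'(2r)$ for $\sigma\in[r,2r]$, so $r\psi'\to\infty$. In particular $\psi'\ge\frac1r$ eventually, so $\psi\to\infty$, $w\to\infty$, and isoperimetric regions exist for all areas by Step 3. Also $rh\to\infty$, and $h=\psi'\big(1+\frac1{r\psi'}\big)\sim\psi'$.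

**Step 25 ($hF\to1$).** This step gives the asymptotics of $F$. From $b'=hb$, with $\rho=r-x/h(r)$,
$$h(r)F(r)=h(r)\int_0^r\frac{b(\rho)}{b(r)}\,d\rho=\int_0^{rh(r)}\exp\Big(-\int_0^x\frac{h(r-u/h(r))}{h(r)}\,du\Big)dx .$$
Fix $x$ and $\lambda<1$. As $rh(r)\to\infty$, eventually $r-u/h(r)\ge\lambda r$ for $0\le u\le x$, so
$$1\le\frac{h(r-u/h(r))}{h(r)}\le\frac{h(\lambda r)}{h(r)}\to\lambda^{a_*-1} .$$
As $\lambda\uparrow1$ is arbitrary, the inner integral tends to $x$. By Fatou $\liminf hF\ge\int_0^\infty e^{-x}dx=1$, and $hF<1$; hence $hF\to1$. So $F\sim1/h\sim1/\psi'$ and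
$$\frac{F(tr)}{F(r)}\to t^m\quad(r\to\infty),\qquad m=1-a_*\in[0,1).$$

**Step 26 (the swept angle is too large).** This step contradicts Theorem 2 for large areas. Substituting $tr$ for the integration variable in $\Theta(r)$, the integrand becomes $\frac q{\sqrt{1-q^2}}\frac1t$ with $q=F(tr)/F(r)\to t^m$. Fatou gives
$$\liminf_{r\to\infty}\Theta(r)\ge\int_0^1\frac{t^m}{\sqrt{1-t^{2m}}}\frac{dt}t=\frac1m\int_0^1\frac{dv}{\sqrt{1-v^2}}=\frac\pi{2m}\quad\text{if }m>0 ,$$
and the liminf is $+\infty$ if $m=0$, since then the integrand tends to $\infty$ for each $t\in(0,1)$.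

If $a_*>\frac12$, then $m<\frac12$ and the lower bound exceeds $\pi$. If $r\psi'\to p$ at $0$ and $a_*>\frac p{2p+1}$, then $m<\frac{p+1}{2p+1}$. For $m=0$ the bound is $+\infty$, and for $m>0$ we have $\frac\pi{2m}>\frac{\pi(2p+1)}{2(p+1)}=\pi-\frac\pi{2(p+1)}$. In either case there is $R_0$ such that for every $r_0>R_0$ the corresponding upper bound of Theorem 2 fails. If an isoperimetric curve of area $A=|B_R|_w\ge|B_{R_0}|_w$ passed through the origin, Theorem 2 would give $r_0>R\ge R_0$ satisfying that bound, a contradiction.

Finally, if $\lim_{r\to\infty}\psi'>0$ (the limit exists because $\psi'$ is positive and decreasing), then $\psi'(tr)/\psi'(r)\to1$, so $a_*=1>\frac12$. For $\Psi$ satisfying (Hyp) and $q>0$, the density $e^{qr}\Psi$ has logarithm $\psi+qr$, which again satisfies (Hyp), and its derivative has limit at least $q>0$. $\square$
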